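\title{Locally checkable proofs of size $O(n^2/\log n)$ for non-3-colorability}

\begin{abstract}
A locally checkable proof for a property of connected graphs writes a binary string on each vertex, so that the vertices can verify the property by inspecting neighborhoods of constant radius. Every property of $n$-vertex graphs has such proofs with $O(n^2)$ bits per vertex, and non-3-colorability is known to require $\Omega(n^2/\log n)$ bits. We disprove the claim, posed as an open problem, that non-3-colorability has no proofs of size $o(n^2)$: it has proofs of size $(1+o(1))\,n^2/\log_3 n$, so its complexity is $\Theta(n^2/\log n)$. More generally, if a property has proofs of size $O(f(n))$ with $f\ge 1$, then its complement has proofs of size $O(n^2\min\{1,f(n)/\log n\})$. The graph is decomposed along a laminar family of small cuts; the colorings that cannot pass a cut are announced to all vertices, and the edges of each remaining part are routed to a single vertex along a flow.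
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The model}
Let $\mathcal F$ be the family of finite, simple, undirected, connected graphs $G=(V,E)$, and write $n=|V|$. A polynomial $p$ is fixed once and for all. The vertices of $G$ carry distinct identifiers from $\{1,\dots,p(n)\}$; we identify each vertex with its identifier, which takes $O(\log n)$ bits. A \emph{property} is a set $\mathcal P\subseteq\mathcal F$ that does not depend on the identifiers. We write $d$ for the distance in $G$, $B_r(x)=\{y: d(x,y)\le r\}$ and $N[x]=B_1(x)$, and $\log$ means $\log_2$.

A \emph{proof} for $G$ is a labeling $\pi:V\to\{0,1\}^*$, and its \emph{size} is $\max_{v}|\pi(v)|$. The \emph{radius-$r$ view} of $v$ is the subgraph induced on $B_r(v)$, with the identifiers and with $v$ marked. A \emph{local verifier} $A$ with \emph{horizon} $r$, a constant, gives each vertex $v$ an output $A(G,\pi,v)\in\{0,1\}$ that depends only on the radius-$r$ view of $v$ and on the labels $\pi(y)$, $y\in B_r(v)$. Any function of these data is allowed; local computation is unrestricted. We say that $v$ \emph{accepts} if it outputs $1$ and \emph{rejects} otherwise.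

The property $\mathcal P$ \emph{has locally checkable proofs of size $f(n)$} if some local verifier satisfies the following two conditions for every assignment of identifiers.
\begin{itemize}
\item \emph{Completeness.} Every $G\in\mathcal P$ has a proof of size at most $f(n)$ that all vertices accept.
\item \emph{Soundness.} For every $G\in\mathcal F\setminus\mathcal P$ and every proof, of any size, some vertex rejects.
\end{itemize}
The class $\mathrm{LCP}(f)$ consists of the properties with locally checkable proofs of size $O(f(n))$, and $\mathcal P\in\mathrm{LCP}(o(n^2))$ means that $\mathcal P$ has proofs of size $f(n)$ for some $f(n)=o(n^2)$. The size measures how much global information must be written next to each vertex before every false claim becomes visible to someone within bounded distance.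

\subsection*{The problem}
Being properly 3-colorable is in $\mathrm{LCP}(1)$: the label is the color, and each vertex compares its color with those of its neighbors. The negation of a colorability statement has no such witness. With two colors an odd closed walk takes its place, and non-2-colorability is in $\mathrm{LCP}(\log n)$. Indeed, let every label contain the identifier of one vertex $\rho$, and let $x$ hold the lengths $e(x)$ and $o(x)$ of a shortest even and a shortest odd walk from $\rho$ to $x$. In a connected non-bipartite graph both walks exist, and both lengths are below $2n$, since a shortest such walk never visits a vertex twice at steps of the same parity. Vertex $x$ checks that its neighbors name the same $\rho$, that $e(x)$ is even and $o(x)$ odd, that some neighbor has $e=o(x)-1$, and that either $e(x)=0$ and $x=\rho$, or $e(x)>0$ and some neighbor has $o=e(x)-1$. If all vertices accept, following the decreasing numbers from $x$ yields an even and an odd walk to $\rho$, which a bipartite graph cannot have.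

At the other end, every property is in $\mathrm{LCP}(n^2)$: write the whole adjacency matrix on every vertex (Proposition~\ref{prop:trivial}). For three colors this is known to be close to optimal: non-3-colorability requires $\Omega(n^2/\log n)$ bits per vertex. We quote this lower bound as a known fact; it enters only our statements about tightness. The following open problem is posed in \cite{lcp}:
\begin{quote}
Prove that non-3-colorability is not in $\mathrm{LCP}(o(n^2))$.
\end{quote}
The guess is a natural one. Someone has to rule out all $3^n$ colorings, the evident way to do so is to know every edge, and if the graph has a bottleneck, then whatever one side knows about the other must be written on the few vertices of the bottleneck. The claim is nevertheless false: a narrow bottleneck carries few colorings, and a wide one has many vertices to share the load.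

\begin{theorem}\label{thm:main}
Non-3-colorability has a local verifier with horizon $2$ and proofs of size $(1+o(1))\,n^2/\log_3 n$. Hence it lies in $\mathrm{LCP}(n^2/\log n)\subseteq\mathrm{LCP}(o(n^2))$.
\end{theorem}

Together with the known lower bound, the complexity of non-3-colorability is $\Theta(n^2/\log n)$. The method applies to the complement of any property with short proofs.

\begin{theorem}\label{thm:general}
Let $f(n)\ge 1$. If $\mathcal P\in\mathrm{LCP}(f)$, then $\mathcal F\setminus\mathcal P\in\mathrm{LCP}\bigl(n^2\min\{1,f(n)/\log n\}\bigr)$. In particular, the complement of every property in $\mathrm{LCP}(1)$ is in $\mathrm{LCP}(n^2/\log n)$. This bound is tight: 3-colorability is in $\mathrm{LCP}(1)$, and its complement requires $\Omega(n^2/\log n)$ bits.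
\end{theorem}

For $n=1$ the minimum is read as $1$. A \emph{homomorphism} from $G$ to a graph $H$ is a map $V\to V(H)$ that sends adjacent vertices to adjacent vertices.

\begin{corollary}\label{cor:hom}
For every fixed $k$, non-$k$-colorability is in $\mathrm{LCP}(n^2/\log n)$. More generally, so is the property of having no homomorphism to $H$, for every fixed graph $H$. For $k=3$ the bound is tight.
\end{corollary}

Section~\ref{sec:warm} shows the idea on graphs with one bottleneck. Sections~\ref{sec:cuts}--\ref{sec:routes} build the three tools needed in general: a laminar family of small cuts, tables of forbidden labelings, and routes of bounded load. Sections~\ref{sec:three} and~\ref{sec:general} prove the theorems.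

\section{Two ways across a bottleneck}\label{sec:warm}

\subsection*{Certifying the vertex set}
Data that appear in all labels are easy to keep consistent: neighbors compare them, and $G$ is connected. It takes one more device to make sure that a vertex named in such data exists.

\begin{lemma}\label{lem:W}
Let each vertex $x$ hold a finite set $W_x$ of identifiers and an integer $D_x(u)\ge0$ for each $u\in W_x$. Let $x$ check that $x\in W_x$, that $W_x=W_y$ for each neighbor $y$, that $D_x(u)=0$ if and only if $u=x$, and that some neighbor $y$ has $D_y(u)=D_x(u)-1$ whenever $D_x(u)>0$. If all vertices pass, then $W_x=V$ for all $x$. The data $W_x=V$, $D_x(u)=d(x,u)$ pass and take $O(n\log n)$ bits per vertex.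
\end{lemma}

\begin{proof}
By connectivity all $W_x$ equal one set $W$, and $V\subseteq W$. For $u\in W$, take a vertex $x$ that minimizes $D_x(u)$. No neighbor has a smaller value, so $D_x(u)=0$ and $x=u$; hence $u\in V$. True distances pass because a shortest path from $x\neq u$ to $u$ starts with a neighbor at distance $d(x,u)-1$.
\end{proof}

Given $W$, the \emph{row} of a vertex $v$ is the string $a_v\in\{0,1\}^{W}$, indexed by $W$ in increasing order, whose bit at $u$ is $1$ if and only if $u$ is adjacent to $v$. Vertex $v$ computes its own row from $W$ and its radius-$1$ view.

\begin{proposition}\label{prop:trivial}
Every property $\mathcal P$ has a verifier with horizon $1$ and proofs of size $n^2+O(n\log n)$.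
\end{proposition}

\begin{proof}
Each label consists of the data of Lemma~\ref{lem:W} and a $0$--$1$ matrix indexed by $W\times W$. Vertex $x$ makes the checks of the lemma, compares the matrix with those of its neighbors, compares row $x$ of the matrix with $a_x$, and checks that the matrix describes a graph in $\mathcal P$. If all vertices accept, then $W=V$ and the common matrix is the adjacency matrix of $G$.
\end{proof}

\subsection*{A table for a cut of two vertices}
A \emph{diamond} is $K_4$ minus an edge; its two nonadjacent vertices are its \emph{tips}. In a proper 3-coloring the two other vertices use two colors, so both tips get the third; conversely, equal colors on the tips extend to the diamond. Take a diamond $G_1$ with tips $a,b$, and let $G_2$ consist of a second diamond with tips $a,c$ and the edge $bc$. The union $G$ has seven vertices, and $G_1$, $G_2$ share only $a$ and $b$. Of the nine colorings of $\{a,b\}$, the six with different colors do not extend to $G_1$; call this set $T$. A person who knows $G_1$ can confirm that no member of $T$ extends to $G_1$. A person who knows $G_2$ and $T$, and nothing else about $G_1$, can confirm that none of the other three colorings extends to $G_2$: the vertex $c$ gets the color of $a$, which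 is the color of its neighbor $b$. A proper coloring of $G$ would restrict to a coloring of $\{a,b\}$ that is neither in $T$ nor outside $T$. The table $T$ has nine bits, and it would have nine bits however large $G_1$ were.

\subsection*{A bottleneck of width $k$}
Let $H_1,H_2$ be disjoint graphs, and suppose that some $h_1\in H_1$ is within distance $2$ of all vertices of $H_1$, and likewise $h_2\in H_2$; with horizon $2$, the vertex $h_1$ sees $H_1$ and $h_2$ sees $H_2$. Join distinct vertices $y_1,\dots,y_k$ of $H_1$ to distinct vertices $z_1,\dots,z_k$ of $H_2$ by long disjoint chains of diamonds, as in Figure~\ref{fig:dumbbell}. The resulting graph $G$ is 3-colorable if and only if some vector $c\in\{1,2,3\}^k$ extends both to $H_1$, when placed on the $y_i$, and to $H_2$, when placed on the $z_i$. Suppose there is no such vector.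

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,0) ellipse (1 and 1.6);
\draw (8,0) ellipse (1 and 1.6);
\node at (-0.35,0) {$H_1$};
\node at (8.35,0) {$H_2$};
\foreach \y in {0.8,-0.8} {
  \foreach \x in {0.5,2.25,4,5.75} {
    \draw (\x,\y) -- (\x+0.875,\y+0.4) -- (\x+1.75,\y) -- (\x+0.875,\y-0.4) -- cycle;
    \draw (\x+0.875,\y+0.4) -- (\x+0.875,\y-0.4);
    \fill (\x,\y) circle (0.06) (\x+1.75,\y) circle (0.06) (\x+0.875,\y+0.4) circle (0.06) (\x+0.875,\y-0.4) circle (0.06);
  }
}
\node[left] at (0.5,0.8) {$y_1$};
\node[left] at (0.5,-0.8) {$y_2$};
\node[right] at (7.5,0.8) {$z_1$};
\node[right] at (7.5,-0.8) {$z_2$};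
\end{tikzpicture}
\caption{Two graphs $H_1,H_2$ joined by $k=2$ chains of diamonds. In a proper 3-coloring, $y_i$ and $z_i$ have the same color, and the chains impose no other condition on the colorings of $H_1$ and $H_2$.}\label{fig:dumbbell}
\end{figure}

Bookkeeping takes $O(n\log n)$ bits: the data of Lemma~\ref{lem:W}; the identifiers of $h_1,h_2$ and of all $y_i,z_i$, common to all labels and checked to lie in $W$; a mark $1$ or $2$ on the vertices of $H_1$ or $H_2$; and the pair $(i,j)$ on tip number $j$ of chain $i$. A vertex with the pair $(i,j)$ checks that it is $y_i$ if $j=0$, and that it forms the tips of a diamond with a vertex holding $(i,j-1)$ if $j>0$; the vertex $z_i$ checks that it holds a pair $(i,j)$. These checks force equal colors on $y_i$ and $z_i$. There are now two ways to finish.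
\begin{itemize}
\item \emph{Announce a table.} Every label contains the set $T$ of vectors that do not extend to $H_1$. Vertex $h_1$ checks that no vector in $T$ extends to $H_1$, and $h_2$ checks that no vector outside $T$ extends to $H_2$. The cost is $3^k$ bits.
\item \emph{Route the edges.} Cut the adjacency matrix of $H_1$ into $k$ pieces and write piece $i$ on all tips of chain $i$. Vertex $h_1$ checks the pieces at the $y_i$, each tip compares its piece with that of the previous tip, and $h_2$ reads the pieces at the $z_i$. Now $h_2$ knows both graphs and tests all vectors. The cost is $\lceil n^2/k\rceil$ bits.
\end{itemize}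
If $k<\log_3 n$ the first cost is below $n$, and otherwise the second is at most $\lceil n^2/\log_3 n\rceil$. This is the source of the logarithm in Theorem~\ref{thm:main}.

A general graph poses three difficulties. It has many small cuts, and they may cross. The tables of different cuts must be combined, with each checker knowing only one part of the graph. And no vertex sees a part for free: the rows of all its vertices must travel to one collector at the same time without overloading any vertex.

\section{Interfaces and a laminar family of small cuts}\label{sec:cuts}

In Sections~\ref{sec:cuts}--\ref{sec:routes}, $G$ is a connected graph with $n\ge2$ vertices, and $R\ge1$, $w\ge1$ are integers. Theorem~\ref{thm:main} uses $R=1$; Theorem~\ref{thm:general} needs larger $R$.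

\subsection*{Local constraints}
Let $\Sigma$ be a finite alphabet. A \emph{constraint system of radius $R$} on $G$ assigns to each vertex $v$ a set $\mathcal C_v$ of maps $B_R(v)\to\Sigma$. A map $\psi$ whose domain contains $B_R(v)$ \emph{satisfies $v$} if $\psi|_{B_R(v)}\in\mathcal C_v$, and a \emph{solution} is a map $V\to\Sigma$ that satisfies all vertices. In the \emph{coloring system}, $R=1$, $\Sigma=\{1,2,3\}$, and $\psi$ satisfies $v$ if $\psi(v)\ne\psi(y)$ for all neighbors $y$ of $v$; the solutions are the proper 3-colorings.

Split the constraints into those at vertices of a set $S\subseteq V$ and those at vertices of $V\setminus S$. The value at $x$ can matter only for the constraints at vertices of $B_R(x)$. So the values that both groups may involve are those on the \emph{interface}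
\[
X(S)=\{x\in V:\ B_R(x)\cap S\ne\emptyset \text{ and } B_R(x)\setminus S\neq\emptyset\},\qquad \kappa(S)=|X(S)|.
\]
For $R=1$ the interface consists of the endpoints, on both sides, of the edges that leave $S$. It is larger than the cut $\{a,b\}$ of Section~\ref{sec:warm}, but it is defined for every subset $S$, and its size is symmetric and submodular, which is what lets us uncross cuts.

A function $h$ on the subsets of $V$ is \emph{symmetric} if $h(S)=h(V\setminus S)$, and \emph{submodular} if $h(S\cap T)+h(S\cup T)\le h(S)+h(T)$ for all $S,T$. Both properties pass to sums with nonnegative coefficients. For nonempty $B\subseteq V$ let $\sigma_B(S)=1$ if $B$ meets both $S$ and $V\setminus S$, and $\sigma_B(S)=0$ otherwise; thus $\kappa=\sum_{x}\sigma_{B_R(x)}$.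

\begin{lemma}\label{lem:submod}
Each $\sigma_B$ is symmetric and submodular. Hence so is $\kappa$.
\end{lemma}

\begin{proof}
Symmetry is built into the definition. Let $\alpha(S)=1$ if $B\cap S\neq\emptyset$ and $\alpha(S)=0$ otherwise. Then $\alpha(S\cup T)=\max\{\alpha(S),\alpha(T)\}$ and $\alpha(S\cap T)\le\min\{\alpha(S),\alpha(T)\}$, so $\alpha$ is submodular. So is $S\mapsto\alpha(V\setminus S)$, because complementation exchanges unions and intersections. Since $B$ meets at least one of $S$ and $V\setminus S$, we have $\sigma_B(S)=\alpha(S)+\alpha(V\setminus S)-1$.
\end{proof}

\subsection*{Classes}
A set $S$ \emph{separates} $u$ and $v$ if it contains exactly one of them. Write $u\sim v$ if $\kappa(S)\ge w$ for every $S$ that separates $u$ and $v$. This relation is reflexive and symmetric. It is transitive because a set that separates $u$ and $z$ separates $u,v$ or $v,z$, whichever side $v$ is on. Its equivalence classes are called \emph{classes}. Tables will carry information between classes, and routes will carry it inside a class.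

\begin{example}\label{ex:ring}
Let $R=1$ and $w=5$. Take four copies $A,B,C,D$ of $K_5$ and join them cyclically by four edges with eight distinct endpoints. If $S$ splits a clique, all five vertices of that clique lie in $X(S)$. Otherwise $S$ is a union of cliques and $\kappa(S)$ is twice the number of edges leaving $S$, which is $4$ or $8$ for $\emptyset\neq S\ne V$. So the classes are the four cliques. The set $A\cup B$ minimizes $\kappa$ among the sets that separate a vertex of $A$ from a vertex of $C$, and $B\cup C$ does the same for $B$ and $D$; yet these two sets overlap without being nested. Minimum cuts chosen independently for each pair need not fit together.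
\end{example}

A family of sets is \emph{laminar} if any two members are disjoint or nested. A laminar family of nonempty subsets of an $n$-element set $V$ has at most $2n-1$ members. To see this, add $V$ and all singletons, which keeps the family laminar; under inclusion it becomes a rooted tree with $n$ leaves in which every other node has at least two children, so there are at most $n-1$ other nodes.

\begin{lemma}\label{lem:laminar}
There is a laminar family $\mathcal L$ of fewer than $2n$ nonempty subsets of $V$, with $V\in\mathcal L$ and $\kappa(L)<w$ for all $L\in\mathcal L$, such that any two vertices $u\not\sim v$ are separated by a member of $\mathcal L$.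
\end{lemma}

\begin{proof}
The crossing in Example~\ref{ex:ring} comes from ties, so we first break all ties while keeping submodularity. Let $e_1,\dots,e_N$ be the two-element subsets of $V$ and put
\[
\kappa^*(S)=\kappa(S)+\sum_{j=1}^N 2^{-j}\sigma_{e_j}(S).
\]
By Lemma~\ref{lem:submod}, $\kappa^*$ is symmetric and submodular. The added sum is below $1$, so $\lfloor\kappa^*\rfloor=\kappa$, and the binary digits of the fractional part of $\kappa^*(S)$ tell which pairs $S$ separates. Fix $\rho\in V$. The one of the sets $S$, $V\setminus S$ that avoids $\rho$ consists of the vertices that $S$ separates from $\rho$. Therefore $\kappa^*(S)=\kappa^*(T)$ implies $T\in\{S,V\setminus S\}$.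

For $u\not\sim v$ let $S_{uv}$ minimize $\kappa^*$ among the sets that separate $u$ and $v$. It is unique up to complement: every other separating set has a strictly larger value. Taking integer parts shows that $S_{uv}$ also minimizes $\kappa$ among these sets, so $\kappa(S_{uv})<w$.

Say that $S$ and $T$ \emph{cross} if $S\cap T$, $S\setminus T$, $T\setminus S$ and $V\setminus(S\cup T)$ are all nonempty; this is unaffected by complementing $S$ or $T$. Suppose that $S=S_{uv}$ and $T=S_{xy}$ cross. Then $T\notin\{S,V\setminus S\}$, so the values of $\kappa^*$ differ, say $\kappa^*(S)<\kappa^*(T)$. By the minimality of $T$, the set $S$ does not separate $x$ and $y$. Complement $S$ if necessary so that $x,y\in S$, and name $u,v$ so that $u\in S$, $v\notin S$. Complement $T$ if necessary so that $v\notin T$, and name $x,y$ so that $x\in T$, $y\notin T$.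
\begin{itemize}
\item The set $S\cap T$ contains $x$ and not $y$. It differs from $T$ because $T\setminus S\neq\emptyset$, and from $V\setminus T$ because it contains $x\in T$. Hence $\kappa^*(S\cap T)>\kappa^*(T)$.
\item The set $S\cup T$ contains $u$ and not $v$. It differs from $S$ because $T\setminus S\ne\emptyset$, and from $V\setminus S$ because it contains $u\in S$. Hence $\kappa^*(S\cup T)>\kappa^*(S)$.
\end{itemize}
The sum of the two inequalities contradicts submodularity. So no two of the sets $S_{uv}$ cross.

Let $\mathcal L$ consist of $V$ and, for each pair $u\not\sim v$, the one of $S_{uv}$, $V\setminus S_{uv}$ that avoids $\rho$. These sets are nonempty, they have $\kappa<w$, and $\kappa(V)=0<w$. If $L,L'\neq V$ are members, then $V\setminus(L\cup L')$ contains $\rho$, so one of $L\cap L'$, $L\setminus L'$, $L'\setminus L$ is empty. Thus $\mathcal L$ is laminar and has at most $2n-1$ members.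
\end{proof}

Fix such a family $\mathcal L$. The \emph{children} of $L\in\mathcal L$ are the maximal members of $\mathcal L$ properly contained in $L$. They are pairwise disjoint, and the child relation makes $\mathcal L$ a rooted tree with root $V$. Let $K_L$ be the set of vertices of $L$ that lie in no child of $L$, and write $X_L=X(L)$, so that $|X_L|<w$ and $X_V=\emptyset$.

\begin{lemma}\label{lem:classes}
The sets $K_L$, $L\in\mathcal L$, are pairwise disjoint and cover $V$, and the nonempty ones are exactly the classes.
\end{lemma}

\begin{proof}
The members of $\mathcal L$ that contain a vertex $v$ form a chain, and $v\in K_L$ exactly when $L$ is the smallest member of the chain; the chain then consists of the members that contain $L$. So two vertices lie in the same $K_L$ if and only if no member of $\mathcal L$ separates them. If none does, they are equivalent by Lemma~\ref{lem:laminar}. If one does, they are not equivalent, since members have $\kappa<w$.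
\end{proof}

A set $K_L$ may be empty: in Example~\ref{ex:ring} the family $\{V,\,B\cup C,\,B,\,C,\,D\}$ has the properties of Lemma~\ref{lem:laminar}, with $K_V=A$ and $K_{B\cup C}=\emptyset$.

\section{Tables and gluing}\label{sec:tables}

Let a constraint system of radius $R$ over $\Sigma$ be given. For $S\subseteq V$ let $N_R[S]=\bigcup_{v\in S}B_R(v)$, the set of vertices whose ball of radius $R$ meets $S$; it contains $X(S)$. The \emph{table} of $L\in\mathcal L$ is the set $T_L$ of maps $\varphi:X_L\to\Sigma$ that do \emph{not} extend to a map $N_R[L]\to\Sigma$ satisfying all vertices of $L$. It is described by $|\Sigma|^{|X_L|}\le|\Sigma|^{w}$ bits. At the root $X_V=\emptyset$, and $T_V$ contains the empty map exactly when the system has no solution.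

No single vertex can be expected to know the constraints at all vertices of $L$. The next lemma shows that it need not: each entry of $T_L$ can be justified from the constraints on the single class $K_L$ and the tables of the children. Interfaces of different children may overlap, and they may reach outside $L$ (in Example~\ref{ex:ring}, $X(B)$ and $X(C)$ share the ends of the edge between $B$ and $C$, and $X(B)\not\subseteq B\cup C$). For this reason the lemma speaks of one map $\psi$ on all of $V$.

\begin{lemma}[Gluing]\label{lem:glue}
Let $L\in\mathcal L$ have children $M_1,\dots,M_m$. No map $\psi:V\to\Sigma$ has all of the following properties: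
\begin{enumerate}
\item[(a)] $\psi|_{X_L}\in T_L$;
\item[(b)] $\psi$ satisfies every vertex of $K_L$;
\item[(c)] $\psi|_{X_{M_i}}\notin T_{M_i}$ for $i=1,\dots,m$.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose $\psi$ has the three properties. By (c) there are maps $\chi_i:N_R[M_i]\to\Sigma$ that extend $\psi|_{X_{M_i}}$ and satisfy all vertices of $M_i$. Define $\chi:V\to\Sigma$ by $\chi(x)=\chi_i(x)$ if $B_R(x)\subseteq M_i$ for some $i$, which is then unique, and $\chi(x)=\psi(x)$ otherwise.

First, $\chi=\chi_i$ on $N_R[M_i]$. Let $x\in N_R[M_i]$, so that $B_R(x)$ meets $M_i$. If $B_R(x)\subseteq M_i$, the claim is the definition. Otherwise $x\in X_{M_i}$, and $B_R(x)$ is contained neither in $M_i$ nor, as it meets $M_i$, in any other child; hence $\chi(x)=\psi(x)=\chi_i(x)$.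

Second, $\chi=\psi$ on $N_R[K_L]\cup X_L$. For $x$ in this set, $B_R(x)$ meets $K_L$ or $V\setminus L$, both of which are disjoint from all children, so $B_R(x)$ is contained in no child.

A vertex $v\in L$ lies in some $M_i$, and then $B_R(v)\subseteq N_R[M_i]$ and $\chi$ satisfies $v$ as $\chi_i$ does; or it lies in $K_L$, and then $B_R(v)\subseteq N_R[K_L]$ and $\chi$ satisfies $v$ by (b). So $\chi|_{N_R[L]}$ satisfies all vertices of $L$ and extends $\psi|_{X_L}$, contrary to (a).
\end{proof}

\section{Routes inside a class}\label{sec:routes}

To test the conclusion of Lemma~\ref{lem:glue} at $L$, one vertex $t$ must learn the rows of all vertices of the class $K=K_L$. We cut each row into $w$ chunks of about $n/w$ bits and send each chunk to $t$ on its own route. A \emph{route} from $v$ to $t$ is a sequence $(x_1,\dots,x_\ell)$, $\ell\ge1$, of distinct vertices with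
\[
v\in B_R(x_1),\qquad t\in B_R(x_\ell),\qquad d(x_j,x_{j+1})\le 2R\quad(1\le j<\ell).
\]
It need not be a path in $G$, but a verifier with horizon $2R$ can follow it step by step. The routes need not be disjoint; only the number of routes through each vertex matters. We allow the class $K$ to place $|K|$ routes on each vertex. The loads of all classes then add up to at most $n$ chunks, or about $n^2/w$ bits, and an interface with $w$ vertices can carry $w|K|$ routes, which covers the whole demand $w(|K|-1)$.

We use the following textbook facts about a directed network with nonnegative integer capacities, a source and a sink. A \emph{cut} is a set $Z$ of nodes containing the source and not the sink, and its capacity is the total capacity of the arcs leaving $Z$. The maximum value of a flow equals the minimum capacity of a cut and is attained by an integer-valued flow. An integer-valued flow of value $m$ yields $m$ simple paths from source to sink such that the number of paths through each arc is at most the flow on that arc.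

\begin{lemma}[Routing]\label{lem:route}
Let $K$ be a class and $t\in K$. There is a family of routes, consisting of $w$ routes from each $v\in K\setminus\{t\}$ to $t$, such that every vertex of $G$ occurs in at most $|K|$ of them.
\end{lemma}

\begin{proof}
Build a network with a source $s$, a node $\langle v\rangle$ for each $v\in V$, and two nodes $x^-,x^+$ for each $x\in V$; the sink is $\langle t\rangle$. The arcs are $s\to\langle v\rangle$ of capacity $w$ for $v\in K\setminus\{t\}$; $x^-\to x^+$ of capacity $|K|$ for $x\in V$; and the \emph{large} arcs $\langle v\rangle\to x^-$ and $x^+\to\langle v\rangle$ of capacity $w|K|$ whenever $v\in B_R(x)$. Passing the arc $x^-\to x^+$ means storing a chunk at $x$.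

We show that every cut $Z$ has capacity at least $w(|K|-1)$. This holds if a large arc leaves $Z$, so assume none does. Let $S=\{v:\langle v\rangle\in Z\}$; then $t\notin S$. If $x\in X(S)$, the ball $B_R(x)$ contains some $v\in S$ and some $v'\notin S$. The large arc $\langle v\rangle\to x^-$ forces $x^-\in Z$, and the large arc $x^+\to\langle v'\rangle$ forces $x^+\notin Z$, so $x^-\to x^+$ leaves $Z$. Counting also the arcs from $s$, the capacity is at least
\[
w\,|K\setminus(S\cup\{t\})|+|K|\,\kappa(S).
\]
If $S\cap K=\emptyset$, the first term is $w(|K|-1)$. Otherwise $S$ separates $t$ from an equivalent vertex, so $\kappa(S)\ge w$ and the second term is at least $w|K|$.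

The cut $\{s\}$ has capacity exactly $w(|K|-1)$, so there are $w(|K|-1)$ simple paths from $s$ to $\langle t\rangle$ that respect the capacities. At most $w$ of them begin with a given arc $s\to\langle v\rangle$, hence exactly $w$. Such a path reads
\[
s,\ \langle v\rangle,\ x_1^-,\ x_1^+,\ \langle v_1\rangle,\ x_2^-,\ x_2^+,\ \dots,\ x_\ell^-,\ x_\ell^+,\ \langle t\rangle ,
\]
with $\ell\ge1$ because $v\neq t$, and with distinct $x_j$ because the path is simple. Here $v\in B_R(x_1)$, $t\in B_R(x_\ell)$, and $v_j\in B_R(x_j)\cap B_R(x_{j+1})$ gives $d(x_j,x_{j+1})\le 2R$. At most $|K|$ paths use $x^-\to x^+$.
\end{proof}

\begin{remark}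
The hypothesis that $K$ is a class cannot be dropped. A route from $v\in S$ to $t\notin S$ contains a vertex of $X(S)$: otherwise each ball $B_R(x_j)$ lies in $S$ or in $V\setminus S$, the first lies in $S$, consecutive balls intersect, and so the last ball, which contains $t$, lies in $S$. Thus $w$ routes from each vertex of $S$ put a load of at least $w|S|/\kappa(S)$ on some vertex, which exceeds $n$ when, for instance, $|S|\ge n/2$ and $\kappa(S)<w/2$.
\end{remark}

\section{The verifier for non-3-colorability}\label{sec:three}

We describe the labels and the first five checks for a constraint system of radius $R$ over an ordered alphabet $\Sigma$, since Section~\ref{sec:general} reuses them. Only the last check is special to colorings.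

\subsection*{Labels}
Let $n\ge 2$, let $1\le w\le n$, and suppose that the system on $G$ has no solution. Take $\mathcal L$, $K_L$, $X_L$, $T_L$ as above. For each $L$ choose a \emph{collector} $t_L$: a vertex of $K_L$ if $K_L\neq\emptyset$, and an arbitrary vertex otherwise. Given $W$ and $w$, let $b=\lceil |W|/w\rceil$; for $1\le i\le w$, \emph{chunk $i$} of a row consists of its bits in positions $(i-1)b+1,\dots,\min\{ib,|W|\}$, and may be empty. The \emph{honest label} of $x$ has two parts.
\begin{itemize}
\item The \emph{global part} is the same for all vertices: the set $W=V$; the number $w$; the rooted tree $\mathcal L$, with nodes written as indices; for each $u\in W$ the node $\lambda(u)$ with $u\in K_{\lambda(u)}$; and for each node $L$ the collector $t_L$, the set $X_L$, and the table $T_L$ as a bitmap of length $|\Sigma|^{|X_L|}$.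
\item The \emph{local part} consists of the distances $D_x(u)=d(x,u)$, $u\in W$, and of \emph{records}. For each class $K=K_L$ apply Lemma~\ref{lem:route} with $t=t_L$, and number the routes from each $v\in K\setminus\{t\}$ by $i=1,\dots,w$. If $x$ is the $j$th vertex of route $i$ from $v$, then $x$ holds the record $(v,i,j,s)$, where $s$ is chunk $i$ of $a_v$.
\end{itemize}

\begin{lemma}\label{lem:size}
Honest labels have at most $n^2/w+2n|\Sigma|^{w}+O(nw\log n)$ bits, where the implied constant depends only on $p$.
\end{lemma}

\begin{proof}
Every integer and identifier is written in a self-delimiting code with $O(\log n)$ bits; the lengths of chunks and bitmaps are determined by numbers read earlier. A vertex occurs at most once in a route and in at most $|K|$ routes of the class $K$, so it holds at most $\sum_K|K|=n$ records. These take $n(\lceil n/w\rceil+O(\log n))=n^2/w+O(n\log n)$ bits. There are fewer than $2n$ bitmaps, of length at most $|\Sigma|^w$, and fewer than $2n$ sets $X_L$, of fewer than $w$ identifiers each. The rest consists of $O(n)$ numbers.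
\end{proof}

\subsection*{Checks}
The verifier reads an arbitrary proof, so from now on $W$, $w$, the tree, $\lambda$, $t_L$, $X_L$, $T_L$ denote the data announced in a label, and rows and chunks are formed with the announced $W$ and $w$. Vertex $x$ accepts if and only if all of the following hold.
\begin{enumerate}
\item[(V1)] \emph{Format.} The label has the form described above, with a finite rooted tree, $w\ge 1$, $t_L\in W$, $X_L\subseteq W$, and $1\le i\le w$, $j\ge1$ in all records. The global part equals that of each neighbor. The checks of Lemma~\ref{lem:W} hold.
\item[(V2)] \emph{Predecessor.} For each record $(v,i,j,s)$ of $x$: if $j=1$, then $v\in B_R(x)$; if $j\ge2$, some vertex of $B_{2R}(x)$ holds the record $(v,i,j-1,s)$.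
\item[(V3)] \emph{Origin.} In every record $(x,i,j,s)$ with first entry $x$ that is held by a vertex of $B_R(x)$, the string $s$ is chunk $i$ of $a_x$.
\item[(V4)] \emph{Collection.} For each node $L$ with $t_L=x$, each $u\neq x$ with $\lambda(u)=L$ and each $i\le w$, some vertex of $B_R(x)$ holds a record of the form $(u,i,j,s)$, and all such records have the same $s$, of the length of chunk $i$. The concatenation of these $w$ strings is the \emph{assembled row} of $u$. If $\lambda(x)=L$, the assembled row of $x$ is $a_x$.
\item[(V5)] \emph{Root.} The root $\Lambda$ has $X_\Lambda=\emptyset$, and $T_\Lambda$ contains the empty map.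
\end{enumerate}
These checks use the labels in $B_{2R}(x)$ and the distances from $x$ up to $2R$, which the radius-$2R$ view determines.

\begin{lemma}\label{lem:true}
Honest labels pass \textup{(V1)--(V5)}. Conversely, if all vertices pass \textup{(V1)--(V4)} for some proof, then the global part is common to all vertices, $W=V$, every collector is a vertex of $G$, and every assembled row is the true row.
\end{lemma}

\begin{proof}
For honest labels, (V1) holds by Lemma~\ref{lem:W}, (V2) restates the first and third conditions on a route, and (V3) holds because all records contain true chunks. In (V4), a vertex $u\neq t_L$ with $\lambda(u)=L$ lies in $K_L\setminus\{t_L\}$, and the last vertex of route $i$ from $u$ lies in $B_R(t_L)$ and holds the required record. Check (V5) holds because the system has no solution.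

Conversely, (V1) and connectivity make the global part common, Lemma~\ref{lem:W} gives $W=V$, and $t_L\in W$. We show by induction on $j$ that in every record $(v,i,j,s)$ the entry $v$ is a vertex and $s$ is chunk $i$ of $a_v$. If $j=1$, then by (V2) $v$ is a vertex within distance $R$ of the holder, so $v$ tests the record in (V3). If $j\ge2$, then (V2) provides a record $(v,i,j-1,s)$ with the same $s$. Hence assembled rows are true.
\end{proof}

The counter $j$ plays the role of $D_x(u)$ in Lemma~\ref{lem:W}: without it, a false chunk could circulate among vertices far from $v$, each pointing to another as its source.

\begin{proof}[Proof of Theorem~\ref{thm:main}]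
Use the coloring system, so that $R=1$, $\Sigma=\{1,2,3\}$, and the horizon is $2R=2$. Add the last check.
\begin{enumerate}
\item[(V6)] \emph{Table.} For each node $L$ with $t_L=x$, no map $\psi:W\to\{1,2,3\}$ has all of the following properties: (a) $\psi|_{X_L}\in T_L$; (b) $\psi(u)\ne\psi(y)$ whenever $\lambda(u)=L$ and the bit at $y$ of the assembled row of $u$ is $1$; (c) $\psi|_{X_M}\notin T_M$ for every child $M$ of $L$.
\end{enumerate}

\emph{Completeness.} Let $G$ be not 3-colorable, so $n\ge4$, and use the honest labels with
\[
w=\max\bigl\{1,\ \lfloor\log_3n-2\log_3\log n\rfloor\bigr\}.
\]
By Lemma~\ref{lem:true}, (V1)--(V5) hold and the assembled rows are true. Then condition (b) in (V6) says that $\psi$ satisfies every vertex of $K_L$, and (V6) is Lemma~\ref{lem:glue}.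

\emph{Size.} The parameter $w$ should be as large as possible while the $2n$ tables stay below the main term $n^2/w$. For large $n$ we have $3^w\le n/\log^2n$ and $w=(1-o(1))\log_3n$, so Lemma~\ref{lem:size} bounds the size by
\[
\frac{n^2}{w}+\frac{2n^2}{\log^2n}+O(n\log^2n)=(1+o(1))\frac{n^2}{\log_3n}.
\]

\emph{Soundness.} Suppose that $G$ has a proper 3-coloring $\chi$ and that all vertices accept some proof. By Lemma~\ref{lem:true}, $W=V$ and the assembled rows are true, so $\psi=\chi$ has property (b) at every node $L$. We show that $\chi|_{X_L}\notin T_L$ for every node $L$ of the announced tree, by induction from the leaves. By the induction hypothesis $\chi$ has property (c) at $L$; at a leaf this is vacuous. The collector $t_L$ is a vertex of $G$ and has passed (V6), so $\chi$ does not have property (a). At the root, where $X_\Lambda=\emptyset$, this says that the empty map is not in $T_\Lambda$, contrary to (V5).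
\end{proof}

\begin{remark}
Soundness uses nothing about the announced tree, $\lambda$, $X_L$ or $T_L$ beyond their format. No vertex verifies that the tree comes from a laminar family or that $T_L$ is the true table. The verifier checks a chain of deductions from true edges that ends in the statement (V5); Sections~\ref{sec:cuts}--\ref{sec:routes} are needed only to show that a short chain exists.
\end{remark}

\section{Complements of arbitrary properties}\label{sec:general}

Let $A$ be a verifier for $\mathcal P$ with horizon $r$. That $G\notin\mathcal P$ means that no labeling by short strings is accepted by $A$ at all vertices, so proof strings take the place of colors. There is one new difficulty. The coloring constraint at $v$ is determined by the row of $v$, but the output of $A$ at $v$ depends on the radius-$r$ view of $v$, and $B_r(v)$ may contain vertices of other classes, whose rows the collector does not receive. Rows with few ones are cheap enough to announce to all vertices. For the others we enlarge the radius of the interfaces by one, which forces them into the class of $v$. Call a vertex $u$ \emph{low} if $|N[u]|<w$ and \emph{high} otherwise.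

\begin{lemma}\label{lem:high}
Let $R=r+1$. If $u$ is high and $d(u,v)\le r$, then $u\sim v$.
\end{lemma}

\begin{proof}
Let $S$ separate $u$ and $v$. Each $x\in N[u]$ has $d(x,u)\le1\le R$ and $d(x,v)\le r+1=R$, so $B_R(x)$ contains both $u$ and $v$, and $x\in X(S)$. Hence $\kappa(S)\ge|N[u]|\ge w$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $A$ have horizon $r\ge1$ and proofs of size at most $g(n)$, where $g(n)$ is an integer with $1\le g(n)\le cf(n)$ for a constant $c\ge 1$. Let $\Sigma$ be the set of binary strings of length at most $g(n)$, and $q=|\Sigma|=2^{g(n)+1}-1$, so $3\le q\le4^{g(n)}$. All labels contain the data of Lemma~\ref{lem:W}. Each vertex computes $g$, $\Sigma$, $q$ from $|W|$ and runs one of two schemes accordingly; if all vertices accept, then $|W|=n$ and all of them ran the scheme that belongs to $n$.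

\emph{The case $q^2>n$.} Here $16^{g(n)}>n$, so $\log n<4g(n)\le 4cf(n)$ and $\min\{1,f(n)/\log n\}\ge 1/(4c)$. The scheme of Proposition~\ref{prop:trivial} for $\mathcal F\setminus\mathcal P$, with $O(n^2)$ bits, is within the bound.

\emph{The case $q^2\le n$.} Put $R=r+1$, and consider the constraint system of radius $R$ over $\Sigma$ in which $\psi$ satisfies $v$ if $A$ accepts at $v$ with labels $\psi$; for the given graph and identifiers this depends only on $\psi|_{B_r(v)}$. The system has a solution if $G\in\mathcal P$, by the completeness of $A$, and none if $G\notin\mathcal P$, by the soundness of $A$.

For $G\notin\mathcal P$ take the honest labels of Section~\ref{sec:three} with $w=\lfloor\frac12\log_qn\rfloor\ge1$, and add to the global part the list of neighbors of each low vertex. The verifier has horizon $2R$. It makes the checks (V1)--(V5), where (V1) also requires that the owners and entries of the lists lie in $W$; each vertex that owns a list checks that the list is exactly its set of neighbors; and (V6) is replaced as follows.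
\begin{enumerate}
\item[(V6$'$)] For each node $L$ with $t_L=x$, the \emph{known rows} are the assembled rows of the vertices $u$ with $\lambda(u)=L$ and the rows given by the announced lists; $x$ rejects if two known rows of one vertex differ. For each $v$ with $\lambda(v)=L$, let $U_0=\{v\}$, and let $U_{i+1}$ consist of $U_i$ and all vertices named as neighbors in the known rows of $U_i$. Vertex $x$ rejects if some vertex of $U_r$ has no known row; otherwise the \emph{reconstructed view} of $v$ is the graph on $U_r$ given by the known rows. Finally $x$ checks that no $\psi:W\to\Sigma$ has all of the following properties: (a) $\psi|_{X_L}\in T_L$; (b) $A$ accepts $\psi$ on the reconstructed view of every $v$ with $\lambda(v)=L$; (c) $\psi|_{X_M}\notin T_M$ for every child $M$ of $L$.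
\end{enumerate}
If all known rows are true and all vertices of $U_r$ have one, then $U_i=B_i(v)$ for $i\le r$ by induction on $i$, and the reconstructed view is the radius-$r$ view of $v$.

\emph{Completeness.} Let $G\notin\mathcal P$. By Lemma~\ref{lem:true}, (V1)--(V5) hold and all known rows are true, so $U_r\subseteq B_r(v)$. Let $v\in K_L$ and $u\in B_r(v)$. If $u$ is low, its list is announced. If $u$ is high, then $u\sim v$ by Lemma~\ref{lem:high}, so $u\in K_L$ by Lemma~\ref{lem:classes}, and its row is assembled. Thus the views are reconstructed correctly, (b) says that $\psi$ satisfies every vertex of $K_L$, and the final check is Lemma~\ref{lem:glue}.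

\emph{Soundness.} Let $G\in\mathcal P$, let $\chi:V\to\Sigma$ be a solution, and suppose that all vertices accept some proof. By Lemma~\ref{lem:true}, $W=V$ and the assembled rows are true. The owner of each list lies in $W$, so it is a vertex and has checked its list. Hence all known rows are true, the reconstructed views are the true views, and $\chi$ has property (b) at every node. The induction from the leaves in the proof of Theorem~\ref{thm:main} used only this, and it contradicts (V5) again.

\emph{Size.} The lists add $O(nw\log n)$ bits. Since $q^w\le\sqrt n$ and $w\le\log n$, Lemma~\ref{lem:size} bounds the size by
\[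
\frac{n^2}{w}+2n^{3/2}+O(n\log^2n).
\]
As $\lfloor y\rfloor\ge y/2$ for $y\ge1$ and $\log q\le2g(n)$, we have $w\ge\frac14\log_qn\ge\frac{\log n}{8g(n)}$. Together with $w\ge1$ this gives $n^2/w\le n^2\min\{1,8cf(n)/\log n\}$. The other two terms are $O(n^2/\log n)$, and $1/\log n\le\min\{1,f(n)/\log n\}$ because $f\ge1$ and $n\ge q^2\geq 9$.

This proves the first statement, and $f=1$ gives the second. Tightness follows from $3$-colorability being in $\mathrm{LCP}(1)$ and from the known lower bound for its complement.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:hom}]
A homomorphism to $H$ is itself a proof of size $O(1)$ with horizon $1$: each vertex checks that its label names a vertex of $H$ adjacent in $H$ to the labels of its neighbors. So having a homomorphism to $H$ is in $\mathrm{LCP}(1)$, and Theorem~\ref{thm:general} applies. A proper $k$-coloring is a homomorphism to $K_k$. For $k=3$ the known lower bound matches.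
\end{proof}

\begin{remark}[Use of the assumptions of the model]
Connectivity makes the global part common and is used in Lemma~\ref{lem:W}. Without it, non-3-colorability has no locally checkable proofs of any size: if $K_4$ together with an isolated vertex of identifier $1$ is accepted with some proof, then the one-vertex graph with the same identifier and label is accepted as well. The polynomial bound on identifiers enters only the sizes of the labels. Unrestricted local computation is used in (V6) and (V6$'$), which range over all maps $W\to\Sigma$, and in evaluating $g$ and membership in $\mathcal P$ in the proof of Theorem~\ref{thm:general}. Finally, Theorems~\ref{thm:main} and~\ref{thm:general} hold equally if a view omits the edges between two vertices at distance exactly $r$ from its center: the verifiers in their proofs never use such edges, and a verifier $A$ that ignores them is a special case.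
\end{remark}

\begin{thebibliography}{1}
\bibitem{lcp} \emph{Locally Checkable Proofs in Distributed Computing}, \texttt{https://research.aalto.fi/files/9505069/v012a019.pdf}.
\end{thebibliography}
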